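# Continuous spectral measures on independent sets and the Gaussian property

## 1. The expected answer: independent frequencies give a Gaussian law

Take a stationary complex process of the form $(f\circ T^n)_{n\in\mathbb Z}$ and suppose that the frequencies that occur in $f$ satisfy no arithmetic relation and that no single frequency has positive weight. Then $f$ looks like a sum of very many very small pieces that do not interact. The central limit theorem comes to mind, and the answer that one would first guess is: *the process must be Gaussian*. We make this precise, test it on simple cases, and then find out how much of it is true.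

**Setting.** $T$ is an ergodic measure-preserving automorphism of a standard probability space $(X,\mathcal B,\mu)$, and $L^2(\mu)$ consists of complex-valued functions. We write $\mathbb E$ for the integral, $\mathbb T=\mathbb R/\mathbb Z$, $e(x)=e^{2\pi i x}$, and $|x|$ for the distance from $x\in\mathbb T$ to $0$. Tori carry Haar probability measure. For a measure on $\mathbb T$ we put $\hat\sigma(n)=\int e(nx)\,d\sigma(x)$; for a function on a torus, $\hat\varphi$ denotes the coefficients in $\varphi(x)=\sum\hat\varphi(n)e(nx)$.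

**Definition (spectral measure).** For $f\in L^2(\mu)$, $\sigma_f$ is the finite positive Borel measure on $\mathbb T$ with $\hat\sigma_f(n)=\langle f\circ T^n,f\rangle$ for all $n\in\mathbb Z$. Its total mass is $\|f\|_2^2$. With the opposite sign convention for $\hat\sigma$, a carrier $K$ is replaced by $-K$; nothing below changes, because independence is symmetric.

**Definition (independent set).** $K\subset\mathbb T$ is independent if for distinct $x_1,\dots,x_n\in K$ and integers $k_i$, $\sum k_ix_i=0$ implies $k_1x_1=\dots=k_nx_n=0$.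

For example, $\{\frac12,\sqrt2\}$ is independent: a relation $k\cdot\frac12+l\sqrt2=0$ in $\mathbb T$ forces $l=0$, and then $k\cdot\frac12=0$. Note that $2\cdot\frac12=0$ is allowed. A set containing a progression $x,x+h,x+2h$ of distinct points with $x$ irrational is not independent, because $x-2(x+h)+(x+2h)=0$ while $x\ne0$.

**Definition (Gaussian process).** A complex process $(g_n)$ is Gaussian if every finite real linear combination of the variables $\operatorname{Re}g_n,\operatorname{Im}g_n$ is a real Gaussian variable. Constants count as degenerate Gaussian variables.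

**Question.** If $0\ne f\in L^2(\mu)$ and $\sigma_f$ is continuous (has no atoms) and concentrated on an independent compact set, is $(f\circ T^n)_{n\in\mathbb Z}$ a Gaussian process?

The problem is taken from "Nicholas Copernicus University", https://www-users.mat.umk.pl/~mlem/files/cetds2000.pdf. Three known results support the guess.

- Foiaş–Strătilă: yes, if $\sigma_f$ is continuous and supported by a *Kronecker set*, that is, a closed $K$ such that every continuous function of modulus one on $K$ is a uniform limit of characters. (A point $\{x\}$ with $x$ irrational is a Kronecker set, since the numbers $e(nx)$ are dense in the unit circle; $\{\frac12\}$ is not, since $e(n/2)=\pm1$.)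
- Parreau: yes, if $\sigma_f$ is continuous and concentrated on an independent *Helson set*, that is, a closed $K$ for which some $\alpha\in(0,1]$ satisfies $\sup_n|\hat\sigma(n)|\ge\alpha\|\sigma\|$ for every complex measure $\sigma$ on $K$. (A single point is a Helson set with $\alpha=1$.)
- Parreau: yes, if $\sigma_f$ is continuous and concentrated on an independent compact set and $f\in\bigcap_{2\le p<\infty}L^p$ satisfies $\sum_{p\ge2}1/\|f\|_p=+\infty$.

Now some cases by hand.

**One frequency.** Let $\sigma_f=c^2\delta_x$ with $c>0$ and $x\ne0$. Then $\|f\circ T-e(x)f\|_2^2=\int|e(u)-e(x)|^2d\sigma_f(u)=0$, so $f$ is an eigenfunction, $|f|$ is invariant, and $|f|=c$ by ergodicity. If $f$ were Gaussian, it would be a bounded Gaussian variable, hence constant, and then $f\circ T=f$, contrary to $x\neq0$. So $f$ is not Gaussian, and continuity of $\sigma_f$ is a reasonable thing to ask for.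

**Finitely many frequencies.** Let $1,\alpha_1,\dots,\alpha_d$ be rationally independent, $T$ the rotation of $\mathbb T^d$ by $(\alpha_1,\dots,\alpha_d)$, and $f(s)=\sum c_ie(s_i)$. Then $\sigma_f=\sum|c_i|^2\delta_{\alpha_i}$ lives on an independent set, and $f$ is a sum of independent variables. In $\mathbb E|f|^4$ only the terms $c_ic_j\bar c_k\bar c_l$ with $\{i,j\}=\{k,l\}$ as multisets survive, so
$$\mathbb E|f|^4=2\sum_{i\ne j}|c_i|^2|c_j|^2+\sum_i|c_i|^4=2\|f\|_2^4-\sum_i\sigma_f(\{\alpha_i\})^2 .$$
A circular complex Gaussian $Z$ has $\mathbb E|Z|^4=2(\mathbb E|Z|^2)^2$. The defect is exactly $\sum_i\sigma_f(\{\alpha_i\})^2$, which is what disappears when atoms become small. This speaks strongly for the guess.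

**Moments of order one and two.** Let $f\in L^2$ with $\sigma_f$ continuous and carried by an independent compact $K$. We use two facts proved in Section 2: $|\mathbb Ef|^2=\sigma_f(\{0\})$, and functions whose spectral measures have disjoint carriers are orthogonal. The first gives $\mathbb Ef=0$. Next, $\sigma_{\bar f}$ is carried by $-K$. If $x\in K\cap(-K)$ and $x\ne-x$, then $x+(-x)=0$ is a relation between distinct points of $K$, so $x=0$, a contradiction. Hence $2x=0$ on $K\cap(-K)$, a set of at most two points, which $\sigma_f$ does not charge. So $f\circ T^n$ and $\bar f$ have spectral measures with disjoint carriers and $\mathbb E(f\circ T^n)f=0$ for all $n$. All covariances are those of a circular Gaussian process, and only $f\in L^2$ was used.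

The guess passes these tests. It is nevertheless false. It is true for functions with finite moments of all orders (Theorem B, Section 2), and the proof of that shows where a counterexample has to be looked for. Theorem A, stated in Section 3, gives one.

## 2. The guess is correct when all moments are finite

**Theorem B.** If $T$ is ergodic, $0\ne f\in\bigcap_{p<\infty}L^p(\mu)$ and $\sigma_f$ is continuous and concentrated on an independent compact set, then $(f\circ T^n)_{n\in\mathbb Z}$ is Gaussian (circular, centered).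

There is no condition on the growth of $\|f\|_p$. The natural approach is to compute all moments $\mathbb Ef^a\bar f^b$, as in the finite example.

**Step 1: functional calculus.** This step gives a way to cut $f$ into pieces according to frequency without leaving $L^p$. For $\varphi$ on $\mathbb T$ with $\|\varphi\|_A=\sum|\hat\varphi(n)|<\infty$ (for instance $\varphi\in C^\infty$) put $\varphi(T)f=\sum\hat\varphi(n)f\circ T^n$. Then
$$\|\varphi(T)f\|_p\le\|\varphi\|_A\|f\|_p,\qquad \sigma_{\varphi(T)f}=|\varphi|^2\sigma_f ,$$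
the second because $\langle\varphi(T)f\circ T^n,\varphi(T)f\rangle=\int e(nx)|\varphi(x)|^2d\sigma_f(x)$ by expansion. In particular $\|\varphi(T)f\|_2^2=\int|\varphi|^2d\sigma_f$, and $\varphi(T)f=\psi(T)f$ if $\varphi=\psi$ $\sigma_f$-a.e. Conjugation gives $\hat\sigma_{\bar f}(n)=\overline{\hat\sigma_f(n)}=\hat\sigma_f(-n)$, so if $\sigma_f$ is carried by $C$, then $\sigma_{\bar f}$ is carried by $-C$.

*Orthogonality.* If $\sigma_F$ and $\sigma_G$ are carried by disjoint Borel sets $A$ and $B$, then $\langle F,G\rangle=0$. To see this, take trigonometric polynomials $\varphi_j\to1_A$ in $L^2(\sigma_F+\sigma_G)$. Then $\|\varphi_j(T)F-F\|_2^2=\int|\varphi_j-1|^2d\sigma_F\to0$, and $\langle\varphi_j(T)F,G\rangle=\langle F,\overline{\varphi_j}(T)G\rangle$ with $\|\overline{\varphi_j}(T)G\|_2^2=\int|\varphi_j|^2d\sigma_G\to\sigma_G(A)=0$.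

*The mass at $0$.* By ergodicity $\frac1N\sum_{n<N}H\circ T^n\to\mathbb EH$ in $L^2$. Taking the inner product with $H$ gives $\frac1N\sum_{n<N}\hat\sigma_H(n)\to|\mathbb EH|^2$, while the left side tends to $\sigma_H(\{0\})$ by dominated convergence. So
$$\sigma_H(\{0\})=|\mathbb EH|^2,\qquad \sigma_{H-\mathbb EH}=\sigma_H-|\mathbb EH|^2\delta_0=\sigma_H|_{\mathbb T\setminus\{0\}}.$$

**Step 2: reduction to moments.** We show that it suffices to prove, for every $f$ as in the theorem (or $f=0$),
$$\mathbb Ef^a\bar f^b=\delta_{ab}\,a!\,\|f\|_2^{2a}\qquad(a,b\ge0).\tag{1}$$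
Let $g=\sum_na_nf\circ T^n$ be a finite complex combination. It lies in every $L^p$, and $\sigma_g\ll\sigma_f$, so (1) applies to $g$. Expanding $(\operatorname{Re}g)^{2a}=4^{-a}(g+\bar g)^{2a}$,
$$\mathbb E(\operatorname{Re}g)^{2a}=4^{-a}\binom{2a}{a}a!\,\|g\|_2^{2a}=\frac{(2a)!}{2^aa!}\Big(\frac{\|g\|_2^2}2\Big)^a,$$
and odd moments vanish. These are the moments of $N(0,\|g\|_2^2/2)$, and a normal law is determined by its moments. Every real linear combination of the $\operatorname{Re}f\circ T^n,\operatorname{Im}f\circ T^n$ has the form $\operatorname{Re}g$, since $\alpha\operatorname{Re}z+\beta\operatorname{Im}z=\operatorname{Re}((\alpha-i\beta)z)$. So the process is Gaussian and centered. For $|\omega|=1$, $\operatorname{Re}(\omega g)$ and $\operatorname{Re}g$ have the same law, so $(\omega f\circ T^n)_n$ has the same law as $(f\circ T^n)_n$: the process is circular.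

**Step 3: where products live.** To evaluate moments we must know the spectrum of a product.

**Lemma 1.** If $f_1,\dots,f_r\in\bigcap_{p<\infty}L^p$ and $\sigma_{f_i}$ is carried by the non-empty compact set $C_i$, then $\sigma_{f_1\cdots f_r}$ is carried by $C_1+\dots+C_r$.

*Proof.* Let $F=\prod f_i$; it is in $L^2$. Let $z$ have distance $>\rho>0$ from the compact set $\sum C_i$. Choose $\chi\in C^\infty$ supported within $\rho/2$ of $z$ with $\chi\ne0$ near $z$, and $\varphi_i\in C^\infty$ equal to $1$ on $C_i$ and supported within $\rho/(2r)$ of $C_i$. Then $f_i=\varphi_i(T)f_i$, hence $f_i\circ T^k=\sum_{m}\hat\varphi_i(m-k)f_i\circ T^m$, and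
$$\chi(T)F=\sum_k\hat\chi(k)\,F\circ T^k=\sum_{m_1,\dots,m_r}\Big[\sum_k\hat\chi(k)\prod_i\hat\varphi_i(m_i-k)\Big]\prod_if_i\circ T^{m_i}.$$
The rearrangement is legitimate: by Hölder $\|\prod f_i\circ T^{m_i}\|_2\le\prod\|f_i\|_{2r}$, and the sum of the absolute values of all coefficients is at most $\|\chi\|_A\prod\|\varphi_i\|_A<\infty$. The bracket is the Fourier coefficient at $(m_1,\dots,m_r)$ of the function $\chi(x_1+\dots+x_r)\prod\varphi_i(x_i)$ on $\mathbb T^r$. This function vanishes identically: if $\prod\varphi_i(x_i)\ne0$, then $\sum x_i$ is within $\rho/2$ of $\sum C_i$, hence at distance $>\rho/2$ from $z$, so $\chi(\sum x_i)=0$. Thus $\int|\chi|^2d\sigma_F=\|\chi(T)F\|_2^2=0$, and $\sigma_F$ vanishes near $z$. The complement of $\sum C_i$ is covered by countably many such neighborhoods. $\square$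

**Definition (property $(I_m)$).** A compact $C$ has $(I_m)$ if $\sum k_ix_i\ne0$ for all distinct $x_i\in C$ and integers $k_i$ with $0<\sum|k_i|\le m$. For example $\{\frac15\}$ has $(I_4)$ but not $(I_5)$.

**Proposition 2.** Let $T$ be ergodic, $m\ge4$ even, $f\in\bigcap_{p<\infty}L^p$, $\sigma_f$ continuous and carried by a compact $C$ with $(I_m)$. Then (1) holds for $a+b<m$.

The proof takes Steps 4–8. We may assume $f\ne0$.

**Step 4: cutting $f$ into pieces.** $C$ contains no arc, for an arc contains distinct points $x,x+h,x+2h$, and $x-2(x+h)+(x+2h)=0$ contradicts $(I_4)$. So every arc contains points outside $C$. Choose increasing finite sets of cut points in $\mathbb T\setminus C$ with gaps tending to $0$. Intersecting $C$ with the arcs between consecutive cut points gives successively refined finite partitions $\mathcal P_0=\{C\},\mathcal P_1,\mathcal P_2,\dots$ of $C$ into non-empty compact sets, with maximal diameter tending to $0$. For $I\in\mathcal P_j$ choose $\varphi_I\in C^\infty(\mathbb T)$ with $\varphi_I=1$ near $I$ and $\varphi_I=0$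 near $C\setminus I$, and put $f_I=\varphi_I(T)f$. By Step 1, $f_I\in\bigcap_{p<\infty}L^p$, $\sigma_{f_I}=\sigma_f|_I$, $\|f_I\|_2^2=\sigma_f(I)$, and $f_I=\sum_{J\subset I,\,J\in\mathcal P_{j'}}f_J$ for $j'\ge j$.

**Step 5: moments factor.** We claim that for fixed $j$ and $\sum_{I\in\mathcal P_j}(a_I+b_I)\le m$,
$$\mathbb E\prod_If_I^{a_I}\bar f_I^{\,b_I}=\prod_I\mathbb Ef_I^{a_I}\bar f_I^{\,b_I},\tag{2}$$
and more generally that each $f_I^{a_I}\bar f_I^{\,b_I}$ may be replaced by any product of $a_I$ functions $f_L$ and $b_I$ functions $\bar f_L$ with $L\subset I$, $L$ in $\mathcal P_j$ or in finer partitions.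

Let $H_1$ be the factor of one $I_1$ that occurs, and $H_2$ the product of the others (if there are none, there is nothing to prove). By Lemma 1, $\sigma_{H_1}$ is carried by $a_{I_1}I_1-b_{I_1}I_1$ (iterated sumsets) and $\sigma_{\bar H_2}$ by $-\sum_{I\ne I_1}(a_II-b_II)$. Let $z$ be in both sets: $z=u=-v$, with $u$ a signed sum of points of $I_1$ and $v$ a signed sum of points of the other cells. Then $u+v=0$. Collect equal points; the sum of the absolute values of the net coefficients is at most $m$, so by $(I_m)$ all net coefficients vanish. Points of $I_1$ are not in the other cells, so those in $u$ already cancel among themselves, and $z=u=0$. Hence the two closed carriers meet at most in $\{0\}$. By Step 1, $H_1-\mathbb EH_1$ and $\bar H_2-\mathbb E\bar H_2$ have spectral measures with disjoint carriers and are orthogonal, which says $\mathbb EH_1H_2=\mathbb EH_1\,\mathbb EH_2$. Induct on the number of factors.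

**Step 6: unbalanced moments vanish.** If $a\ne b$ and $a+b\le m$, then $\mathbb Ef_I^a\bar f_I^{\,b}=0$. Indeed $H=f_I^a\bar f_I^{\,b}$ has $\sigma_H$ carried by $aI-bI$. If $0\in aI-bI$, the net coefficients sum to $a-b\ne0$, so they are not all zero, contradicting $(I_m)$. So $|\mathbb EH|^2=\sigma_H(\{0\})=0$.

**Step 7: the pieces are negligible in the fourth moment.** We prove
$$\sum_{I\in\mathcal P_j}\mathbb E|f_I|^4\to0\qquad(j\to\infty).\tag{3}$$
This is the Lyapunov condition for the central limit theorem, and it is where ergodicity does its main work. Let $Q_j=\sum_{I\in\mathcal P_j}|f_I|^2$ and $D_j=Q_j-Q_{j+1}$. Expanding $f_I=\sum_{J\subset I}f_J$, we see that $D_j=\sum f_J\bar f_{J'}$, summed over $J\ne J'$ in $\mathcal P_{j+1}$ contained in a common $I\in\mathcal P_j$.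

Let $i<j$. Then $\mathbb ED_i\overline{D_j}$ is a sum of terms $\mathbb Ef_J\bar f_{J'}\bar f_Lf_{L'}$ with $J\ne J'$ in $\mathcal P_{i+1}$ and $L,L'$ inside one element of $\mathcal P_j$, hence inside one $M\in\mathcal P_{i+1}$. At least one of $J,J'$ differs from $M$, so it is alone in its cell, and by (2) for $\mathcal P_{i+1}$ (four factors, $4\le m$) the term has a factor $\mathbb Ef_J$ or $\mathbb E\bar f_{J'}$, which is $0$ by Step 6. In the same way $\mathbb EQ_k\overline{D_j}=0$ for $k>j$: each $|f_I|^2$ in $Q_k$ lives inside one $M\in\mathcal P_{j+1}$. So $|f|^2=Q_0=Q_k+\sum_{j<k}D_j$ is an orthogonal decomposition in $L^2$. Hence $\sum\|D_j\|_2^2\le\mathbb E|f|^4<\infty$, and $Q_k$ converges in $L^2$ to some $Q$.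

$Q$ is $T$-invariant. With $x_I\in I$ write $f_I\circ T=e(x_I)f_I+\rho_I$, where
$$\|\rho_I\|_2^2=\int_I|e(x)-e(x_I)|^2d\sigma_f\le(2\pi\operatorname{diam}I)^2\sigma_f(I).$$
Since $\big||f_I\circ T|^2-|f_I|^2\big|\le2|f_I||\rho_I|+|\rho_I|^2$, with $d_k=\max_{I\in\mathcal P_k}\operatorname{diam}I$ we get
$$\|Q_k\circ T-Q_k\|_1\le\sum_{I\in\mathcal P_k}\big(2\|f_I\|_2\|\rho_I\|_2+\|\rho_I\|_2^2\big)\le(4\pi d_k+4\pi^2d_k^2)\,\sigma_f(C)\to0 .$$
So $Q\circ T=Q$, and by ergodicity $Q=\mathbb EQ=\lim_k\mathbb EQ_k=\sigma_f(C)$. By (2),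
$$\sigma_f(C)^2=\lim_k\mathbb EQ_k^2=\lim_k\Big[\sum_{I\in\mathcal P_k}\mathbb E|f_I|^4+\sigma_f(C)^2-\sum_{I\in\mathcal P_k}\sigma_f(I)^2\Big].$$
Finally $\sum\sigma_f(I)^2\le\sigma_f(C)\max_I\sigma_f(I)\to0$: if $\sigma_f(I_k)\ge c>0$ for sets $I_k$ with diameters tending to $0$ along a subsequence, a limit point of these sets would be an atom of mass at least $c$. This proves (3). The term $\sum\sigma_f(I)^2$ is the defect of the finite example in Section 1.

**Step 8: central limit theorem.** For each $j$ let $(Y_I)_{I\in\mathcal P_j}$ be independent, $Y_I$ with the law of $f_I$, and $Y^{(j)}=\sum_IY_I$. Expanding $f=\sum_If_I$ and using (2), $\mathbb Ef^a\bar f^b=\mathbb E(Y^{(j)})^a(\overline{Y^{(j)}})^b$ for $a+b\le m$. By Step 6, $\mathbb EY_I=\mathbb EY_I^2=0$. So for $|\omega|=1$ the variables $\operatorname{Re}(\omega Y_I)$ are centered, with variances $\frac12\sigma_f(I)$ of sum $\frac12\|f\|_2^2$, and the sum of their fourth moments tends to $0$ by (3). By Lyapunov's theorem $\operatorname{Re}(\omega Y^{(j)})\to N(0,\frac12\|f\|_2^2)$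 in law for each $\omega$, and by Cramér–Wold $Y^{(j)}$ converges in law to a circular complex Gaussian $Z$ with $\mathbb E|Z|^2=\|f\|_2^2$. Since $m$ is even, $\mathbb E|Y^{(j)}|^m=\mathbb E|f|^m$ does not depend on $j$; so moments of order $<m$ are uniformly integrable and converge. Hence $\mathbb Ef^a\bar f^b=\mathbb EZ^a\bar Z^b=\delta_{ab}a!\|f\|_2^{2a}$ for $a+b<m$. This proves Proposition 2. $\square$

**Step 9: removing torsion points, end of the proof of Theorem B.** An independent set may contain points such as $\frac12$, so it need not have $(I_m)$. We cut these points out with multipliers bounded in $\|\cdot\|_A$. Let $\sigma_f$ be carried by the independent compact set $K$ and let $m\ge4$ be even. The set $A=\{x\in K:kx=0\text{ for some }0<|k|\le m\}$ is finite. For small $\delta>0$ let $\varphi_\delta$ be the sum over $x\in A$ of the translates by $x$ of the trapezoid $\delta^{-1}1_{[-3\delta/2,3\delta/2]}*1_{[-\delta/2,\delta/2]}$ ($\varphi_\delta=0$ if $A=\emptyset$). The trapezoid is $1$ on $[-\delta,\delta]$ and $0$ outside $[-2\delta,2\delta]$,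 so for small $\delta$, $0\le\varphi_\delta\le1$ and $\varphi_\delta=1$ within $\delta$ of $A$. By Cauchy–Schwarz and Parseval,
$$\|\varphi_\delta\|_A\le|A|\,\delta^{-1}\sqrt{3\delta}\,\sqrt\delta=\sqrt3\,|A| .$$
Let $g_\delta=\varphi_\delta(T)f$. Then $\|g_\delta\|_2^2=\int|\varphi_\delta|^2d\sigma_f\to\sigma_f(A)=0$ as $\delta\to0$, and $\|g_\delta\|_p\le\sqrt3|A|\,\|f\|_p$ for every $p<\infty$. By interpolation $g_\delta\to0$ in every $L^p$, $p<\infty$.

The function $f-g_\delta=(1-\varphi_\delta)(T)f$ has continuous spectral measure carried by the compact set $C_\delta=\{x\in K:\operatorname{dist}(x,A)\ge\delta\}$ ($C_\delta=K$ if $A=\emptyset$). If $C_\delta=\emptyset$, then $f-g_\delta=0$ and (1) is trivial for it when $a+b\geq 1$, while for $a=b=0$ both sides are $1$. Otherwise $C_\delta$ has $(I_m)$: if $\sum k_ix_i=0$ with distinct $x_i\in C_\delta$ and $0<\sum|k_i|\le m$, then $k_ix_i=0$ for all $i$ by independence, and some $k_i\ne0$ has $|k_i|\le m$, so $x_i\in A$, a contradiction. Proposition 2 gives (1) for $f-g_\delta$ and $a+b<m$; let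 $\delta\to0$ to get it for $f$. As $m$ was arbitrary, (1) holds for all $a,b$, and Step 2 finishes the proof. $\blacksquare$

## 3. Square-integrable functions: the missing fourth moment and the fatal circuits

Look at what the proof needs from $f$. A product can be treated by its spectral measure only if the product is in $L^2$; for $r$ factors Lemma 1 uses $f\in L^{2r}$. Already for $|f|^2=f\bar f$ we need $f\in L^4$. If $f$ is only in $L^2$, then $|f|^2$ is merely integrable, it need not have a spectral measure, and (3) may have no meaning. The second-order test in Section 1 is all that survives. Conversely Theorem B tells us what a counterexample must look like: some moment of $f$ is infinite. In particular $f$ cannot be bounded. Put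
$$p_0=\tfrac{800}{399}>2 .$$

**Theorem A.** For every $\varepsilon\in(0,1/4]$ there are an ergodic automorphism $T$ of a standard probability space, $f\in L^{p_0}$, and a compact $K\subset\mathbb T$ such that:
(1) $K$ is independent, in the strong sense that $\sum k_iz_i=0$ with distinct $z_i\in K$, $k_i\in\mathbb Z$, forces all $k_i=0$;
(2) $\sigma_f$ is continuous, non-zero and concentrated on $K$;
(3) $\big\||f|-1\big\|_{p_0}\le\varepsilon$.
The process $(f\circ T^n)_{n\in\mathbb Z}$ is not Gaussian.

So the answer to the Question is no. What happens when $f$ lies in $L^p$ only for a range of exponents between $p_0$ and $\infty$ is not determined here. (A listener who only wants the answer no may read $2$ for $p_0$ everywhere below; the $L^4$ estimate in Lemma 3 is then superfluous.)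

**A first attempt.** Start from $e(s)$ on the circle with an irrational rotation by $\alpha$: modulus one, not Gaussian, spectral measure $\delta_\alpha$. To spread the atom, enlarge the space to $\mathbb T\times\mathbb T^n$, choose a phase $\Phi:\mathbb T^n\to\mathbb R$, and take $e(s+\Phi(t))$ with the rotation by $(\alpha,\beta)$. The process is $e(s+j\alpha+\Phi(t+j\beta))$. If $\beta$ is tiny, this is close, for all $|j|\le L$ with a large $L$, to $e(s+\Phi(t)+j\alpha)$, which has the law of the old process, because $s+\Phi(t)$ is uniformly distributed. But the spectral measure is now $\sum_\xi|\hat u(\xi)|^2\delta_{\alpha+\langle\xi,\beta\rangle}$ with $u=e(\Phi)$: many small atoms near $\alpha$. Iterating, one can hope for a limit process of modulus one with continuous spectral measure.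

**Where it stops.** Take $n=1$ and $\Phi(t)=\tau\cos2\pi t$. From $e(\Phi)=1+2\pi i\tau\cos2\pi t-2\pi^2\tau^2\cos^22\pi t+O(\tau^3)$ the coefficients of order $0,1,2$ are $1+O(\tau^2)$, $\pi i\tau+O(\tau^2)$ and $-\frac12\pi^2\tau^2+O(\tau^3)$. For small $\tau\ne0$ all three are non-zero, so $\alpha,\alpha+\beta,\alpha+2\beta$ all carry mass, and $\alpha-2(\alpha+\beta)+(\alpha+2\beta)=0$. No choice of phases can repair this: a limit of modulus one would be bounded, and if its spectral measure were continuous and on an independent compact set, Theorem B would make it a bounded, hence constant, centered Gaussian variable, that is, $0$. We must therefore throw frequencies away, at the cost of boundedness but at little cost in $L^{p_0}$.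

**Which frequencies to throw away.** Suppose frequencies $y_1,\dots,y_r$ satisfy one relation $\sum k_iy_i=0$. At the next stage $y_i$ is extended to many $(y_i,\xi)$, $\xi\in\mathbb Z^n$, and we want $\sum k_i\xi_i\ne0$ for all the extensions that we keep. A crude count suffices: *if one $\xi_i$ has more non-zero coordinates than all the others together, then $\sum k_i\xi_i\ne0$*, since some coordinate of that $\xi_i$ meets only zeros. And the number of non-zero coordinates is under control. For $u=\prod_{i=1}^ne(\tau\cos2\pi t_i)$ and weights $|\hat u(\xi)|^2$ it has a binomial distribution, concentrated near $n$ times a quantity of size about $2\pi^2\tau^2$. So we keep only the $\xi$ in the typical window, and we choose the amplitudes $\tau$ so that one of the $y_i$ gets a much larger amplitude than the others. The new frequencies satisfy new relations, which are attacked at the following stage. In the limit this is enough, because the relations between $l$ fixed points form a space of dimension at most $l$ that loses a dimension at each stage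 until it is $0$.

Lemma 3 does the truncation, Lemma 4 chooses the amplitudes, and Lemma 5 combines them into one stage.

## 4. Many small phases: the number of active coordinates concentrates

Let $g_\tau(t)=e(\tau\cos2\pi t)$ on $\mathbb T$, $J(\tau)=\int g_\tau$, $h_\tau=g_\tau-J(\tau)$. The substitution $t\mapsto t+\frac12$ turns $g_\tau$ into $\overline{g_\tau}$, so $J(\tau)$ is real, and $|J(\tau)|\le1$. Put
$$\kappa(\tau)=\|h_\tau\|_2^2=1-J(\tau)^2 .$$
As $\tau\to0$, $h_\tau/\tau\to2\pi i\cos2\pi t$ uniformly (the mean of $\cos 2\pi t$ is $0$), so $\kappa(\tau)/\tau^2\to4\pi^2\int\cos^2(2\pi t)\,dt=2\pi^2$. Moreover $|h_\tau|\le\sup_{t,t'}|g_\tau(t)-g_\tau(t')|\le4\pi|\tau|$. Fix once and for all $\zeta>0$ with $4\pi\zeta\le\frac18$. For $0<|\tau|\le\zeta$ the function $g_\tau$ is not constant, so $0<\kappa(\tau)\le\frac1{64}$. For $\xi\in\mathbb Z^n$ let $|\xi|_0=\#\{i:\xi_i\ne0\}$.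

**Lemma 3.** Let $u(t)=\prod_{i=1}^ng_\tau(t_i)$ on $\mathbb T^n$ and $\eta>0$.
(a) For all $\tau\in\mathbb R$ and all $n$ there is a trigonometric polynomial $v$ with $\|u-v\|_{p_0}\le\eta$ and $|\hat v(\xi)|\le|\hat u(\xi)|$ for all $\xi$.
(b) If $0<|\tau|\le\zeta$ and $n\ge n_0(\tau,\eta)$, one can moreover require that $\hat v(\xi)\ne0\Rightarrow\big||\xi|_0-n\kappa(\tau)\big|\le\frac14n\kappa(\tau)$.

**Step 1: decomposition by the number of active coordinates.** Write $J,h,\kappa$ for $J(\tau),h_\tau,\kappa(\tau)$. Multiplying out $u=\prod(J+h(t_i))$ gives $u=\sum_{j=0}^nW_j$ with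
$$W_j=J^{n-j}\sum_{|A|=j}\prod_{i\in A}h(t_i).$$
Since $\hat h(0)=0$, $\hat W_j$ is carried by $\{|\xi|_0=j\}$, and $\hat u(\xi)=J^{n-j}\prod_{\xi_i\ne0}\hat h(\xi_i)$ with $j=|\xi|_0$. Let $h_R$ be the Fejér means of $h$: $h_R\to h$ uniformly, $\hat h_R(0)=0$, $|\hat h_R|\le|\hat h|$. For (a) take $v=\prod_i(J+h_R(t_i))$ with $R$ large.

**Step 2: the atypical part is small in $L^2$.** For (b) let $V=\sum_{|j-n\kappa|\le n\kappa/4}W_j$. Products over different sets $A$ are orthogonal because $\int h=0$, so $\|W_j\|_2^2=\binom nj(1-\kappa)^{n-j}\kappa^j$. Chernoff's bound $\Pr(|\mathrm{Bin}(n,\kappa)-n\kappa|>\delta n\kappa)\le2e^{-\delta^2n\kappa/3}$ ($0<\delta<1$) with $\delta=\frac14$ gives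
$$\|u-V\|_2^2\le2e^{-n\kappa/48}.$$

**Step 3: the atypical part is not too large in $L^4$.** This is needed to pass from exponent $2$ to $p_0>2$. For $|z|=1$ let $w=zh$, so $\int w=0$, $\int|w|^2=\kappa$, $|w|\le\frac18$. Expand
$$|J+w|^4=(J^2+2J\operatorname{Re}w+|w|^2)^2=J^4+4J^3\operatorname{Re}w+4J^2(\operatorname{Re}w)^2+2J^2|w|^2+4J|w|^2\operatorname{Re}w+|w|^4 .$$
Integrating, with $(\operatorname{Re}w)^2\le|w|^2$, $|J|\le1$ and $J^2=1-\kappa$,
$$\int|J+w|^4\le J^4+6J^2\kappa+4\!\int|w|^3+\!\int|w|^4\le(1-\kappa)^2+6(1-\kappa)\kappa+\tfrac\kappa2+\tfrac\kappa{64}\le1+5\kappa .$$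
Now $\prod_i(J+zh(t_i))=\sum_jz^jW_j$, so $W_j$ is the average over $|z|=1$ of $z^{-j}\prod_i(J+zh(t_i))$. By Minkowski and independence of the coordinates, $\|W_j\|_4\le(1+5\kappa)^{n/4}\le e^{5n\kappa/4}$. Hence $\|u-V\|_4\le(n+1)e^{5n\kappa/4}$.

**Step 4: interpolation.** With $\vartheta=\frac1{200}$ we have $\frac{1-\vartheta}2+\frac\vartheta4=\frac{398}{800}+\frac1{800}=\frac1{p_0}$, so by Hölder
$$\|u-V\|_{p_0}\le\|u-V\|_2^{1-\vartheta}\|u-V\|_4^{\vartheta}\le\sqrt2\,(n+1)^{1/200}\exp\Big(-\tfrac{199}{200}\cdot\tfrac{n\kappa}{96}+\tfrac{n\kappa}{160}\Big)\xrightarrow[n\to\infty]{}0,$$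
because $\frac{199}{19200}>\frac{120}{19200}=\frac1{160}$. The decay in $L^2$ wins over the growth in $L^4$ because $\vartheta$ is small.

**Step 5: making it a polynomial.** For fixed $n$ with $\|u-V\|_{p_0}\le\eta/2$, replace $h$ by $h_R$ in $V$, with $R$ so large that the resulting $v$ is within $\eta/2$ of $V$ uniformly. Then $\hat v(\xi)=J^{n-j}\prod_{\xi_i\ne0}\hat h_R(\xi_i)$ if $j=|\xi|_0$ is in the window, and $\hat v(\xi)=0$ otherwise. $\square$

## 5. Circuits and unbalanced directions

Let $\Lambda\subset\{1\}\times\mathbb Z^{D-1}$ be finite (for $D=1$: $\Lambda=\{1\}$). These will be the frequency sets; the first coordinate $1$ is a convenient normalization.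

**Definition (relation, circuit).** A relation of $\Lambda$ is $k\in\mathbb Q^\Lambda$ with $\sum k_yy=0$. A circuit is a non-zero relation whose support is minimal among the supports of non-zero relations.

For a circuit $k$ with support $S$, every relation $k'$ supported in $S$ is a multiple of $k$: subtract a multiple of $k$ to make one coordinate in $S$ vanish; the difference has smaller support, so it is $0$. First coordinates give $\sum_yk_y=0$. Also $r:=|S|\ge3$: a single $y\ne0$ satisfies no relation, and for $r=2$ we would have $k_{y}(y-y')=0$ with $y\ne y'$.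

*Example.* $\Lambda=\{(1,0),(1,1),(1,2)\}$ has the circuit $k=(1,-2,1)$. The vector $w=(-3,2)$ has inner products $-3,-1,1$ with the three points. Their squares are $9,1,1$: the first dominates the sum of the others more than fourfold. The next lemma does this for every circuit. The constraint is that the values $\langle w,y\rangle$ satisfy the same relation, here $-3-2(-1)+1=0$.

**Lemma 4.** For each circuit $k$ with support $S$ there are $w\in\mathbb R^D$ and $y_*\in S$ with $0<|\langle w,y\rangle|\le\zeta$ for $y\in S$ and $\kappa(\langle w,y_*\rangle)\ge2\sum_{y\in S\setminus\{y_*\}}\kappa(\langle w,y\rangle)$.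

**Step 1: prescribing the values.** Let $y_*$ have minimal $|k_y|$ on $S$. Put $\theta_y=\operatorname{sgn}k_y$ for $y\in S\setminus\{y_*\}$ and $\theta_{y_*}=-\frac1{k_{y_*}}\sum_{y\ne y_*}|k_y|$, so that $\sum k_y\theta_y=0$. By minimality $|\theta_{y_*}|\ge r-1$. If $r=3$, then $\sum k_y=0$ shows that the largest $|k_y|$ is the sum of the two others; with moduli $a\le b\le a+b$ we get $|\theta_{y_*}|=(a+2b)/a\ge3$. In all cases
$$\theta_{y_*}^2\ge3(r-1)=3\sum_{y\ne y_*}\theta_y^2:$$
for $r=3$ this is $9\ge6$, and for $r\ge4$ it is $(r-1)^2\ge3(r-1)$.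

**Step 2: the values are attained.** The image of $w\mapsto(\langle w,y\rangle)_{y\in S}$, $\mathbb R^D\to\mathbb R^S$, is the orthogonal complement of the space of real relations on $S$. That space is the kernel of a rational matrix, so it is spanned by rational relations, i.e. by $k$. So the image is $k^\perp$, which contains $\theta$: some $w'$ has $\langle w',y\rangle=\theta_y$ for $y\in S$.

**Step 3: scaling.** Take $w=\rho w'$ with $\rho>0$ small. All $\theta_y\ne0$, so $0<|\langle w,y\rangle|\le\zeta$, and since $\kappa(\rho\theta)\sim2\pi^2\rho^2\theta^2$, the factor $3$ of Step 1 becomes at least $2$ for small $\rho$. $\square$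

## 6. One stage that destroys every circuit

**Lemma 5.** Let $\Lambda\subset\{1\}\times\mathbb Z^{D-1}$ be finite, $F(s)=\sum_{y\in\Lambda}c_ye(\langle y,s\rangle)$ on $\mathbb T^D$ with all $c_y\ne0$, and $0<\eta<\|F\|_{p_0}$. There are $N$, a Lipschitz $\Phi:\mathbb T^N\to\mathbb R^D$, and a non-empty finite $\Lambda'\subset\Lambda\times\mathbb Z^N$ with coefficients $c'_{(y,\xi)}\ne0$ such that, with $\pi(s,t)=s+\Phi(t)$ (mod $\mathbb Z^D$) and $F'(s,t)=\sum_{(y,\xi)\in\Lambda'}c'_{(y,\xi)}e(\langle y,s\rangle+\langle\xi,t\rangle)$: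

(i) $\|F'-F\circ\pi\|_{p_0}\le\eta$;
(ii) $|c'_{(y,\xi)}|\le\frac12|c_y|$ and $\sum_\xi|c'_{(y,\xi)}|^2\le|c_y|^2$;
(iii) if $k$ is a circuit of $\Lambda$ with support $S$ and $(y,\xi_y)\in\Lambda'$ for $y\in S$, then $\sum_{y\in S}k_y\xi_y\ne0$.

**Step 1: choices.** There is one block of variables for each circuit, and one extra block that makes all coefficients small. Let $S_1,\dots,S_q$ be the supports of circuits (possibly $q=0$), with $w_a,y_*^a$ from Lemma 4 applied to a circuit supported on $S_a$, and let $w_0=(\zeta,0,\dots,0)$, so $\langle w_0,y\rangle=\zeta$ for all $y\in\Lambda$. Fix first $\eta'\in(0,1]$ with $\sum_y|c_y|\,(q+1)2^q\eta'\le\eta$, and then $n$ so large that Lemma 3(b) with error $\eta'$ applies to all $\tau=\langle w_a,y\rangle$ with $a\ge1$, $y\in S_a$, and that $\max(1-\kappa(\zeta),\kappa(\zeta))^{n/2}\le\frac12$.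

Let $N=(q+1)n$, with coordinates $t_{a,i}$ ($0\le a\le q$, $1\le i\le n$), and $\Phi(t)=\sum_aw_a\sum_i\cos2\pi t_{a,i}$. Then
$$u_y(t):=e(\langle y,\Phi(t)\rangle)=\prod_au_{y,a}(t_a),\qquad u_{y,a}(t_a)=\prod_ig_{\langle w_a,y\rangle}(t_{a,i}),$$
and $F\circ\pi=\sum_yc_ye(\langle y,s\rangle)u_y(t)$. Let $v_{y,a}$ be given by Lemma 3(b) if $a\ge1$ and $y\in S_a$, and by Lemma 3(a) otherwise, with error $\eta'$. Put $v_y=\prod_av_{y,a}$, $c'_{(y,\xi)}=c_y\hat v_y(\xi)$ and $\Lambda'=\{(y,\xi):\hat v_y(\xi)\ne0\}$, so that $F'=\sum_yc_ye(\langle y,s\rangle)v_y(t)$.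

**Step 2: proof of (i), and $\Lambda'\ne\emptyset$.** The blocks involve disjoint sets of variables, so $L^{p_0}$ norms of products over blocks multiply. Since $\|u_{y,a}\|_{p_0}=1$ and $\|v_{y,a}\|_{p_0}\le1+\eta'\le2$, replacing one factor at a time gives $\|u_y-v_y\|_{p_0}\le(q+1)2^q\eta'$, and (i) follows by summing over $y$. For each fixed $t$, $s\mapsto s+\Phi(t)$ preserves Haar measure, so $\pi$ maps Haar measure to Haar measure and $\|F\circ\pi\|_{p_0}=\|F\|_{p_0}>\eta$. So $F'\ne0$, i.e. $\Lambda'\ne\emptyset$.

**Step 3: proof of (ii).** We have $|\hat v_y|\le|\hat u_y|$ (block by block), and $\sum_\xi|\hat u_y(\xi)|^2=1$ by Parseval, as $|u_y|=1$. This is the second part. For the first, bound the coefficients of the blocks $a\ge1$ by $1$ and use block $0$: $|\hat u_y(\xi)|\le(\max_l|\hat g_\zeta(l)|)^n$. Since $\hat g_\zeta(0)^2=1-\kappa(\zeta)$ and $\sum_{l\ne0}|\hat g_\zeta(l)|^2=\kappa(\zeta)$, this is at most $\max(1-\kappa(\zeta),\kappa(\zeta))^{n/2}\le\frac12$.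

**Step 4: proof of (iii), by counting.** Let $S=S_a$, $y_*=y_*^a$, and suppose $\sum_{y\in S}k_y\xi_y=0$. Put $A_y=\{i:(\xi_y)_{a,i}\ne0\}$ and $\kappa_y=\kappa(\langle w_a,y\rangle)>0$. If some $i\in A_{y_*}$ belonged to no other $A_y$, the $(a,i)$ coordinate of the sum would be $k_{y_*}(\xi_{y_*})_{a,i}\ne0$. Hence $|A_{y_*}|\le\sum_{y\ne y_*}|A_y|$. On the other hand, for $y\in S$, $\hat v_y(\xi_y)\ne0$ forces $\hat v_{y,a}((\xi_y)_a)\ne0$, so $\big||A_y|-n\kappa_y\big|\le\frac14n\kappa_y$ by Lemma 3(b). Therefore, by Lemma 4,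
$$|A_{y_*}|\ge\tfrac34n\kappa_{y_*}\ge\tfrac32n\sum_{y\ne y_*}\kappa_y>\tfrac54n\sum_{y\ne y_*}\kappa_y\ge\sum_{y\ne y_*}|A_y| ,$$
a contradiction. $\square$

## 7. A tower of rotations and its limit process

Let $\varepsilon\in(0,\frac14]$ and $\eta_m=\varepsilon2^{-m-2}$, so $\sum_{m\ge0}2\eta_m=\varepsilon$. Let $T$ be the shift on $\mathbb C^{\mathbb Z}$, $(Tx)_i=x_{i+1}$.

**Step 1: test functions for ergodicity.** We fix functions $(G_l)_{l\ge1}$ on $\mathbb C^{\mathbb Z}$ such that $G_l(x)$ depends only on $(x_{-l},\dots,x_l)$, is bounded, and is Lipschitz with constant $\lambda_l$ for the distance $\sum_{|i|\le l}|x_i-x_i'|$, and whose span is dense in $L^1(P)$ for every Borel probability $P$ on $\mathbb C^{\mathbb Z}$. To obtain them: for each $n$ the compactly supported Lipschitz functions on $\mathbb C^{2n+1}$ are uniformly dense in $C_c(\mathbb C^{2n+1})$, which is separable for the uniform norm; so they contain a countable uniformly dense subset. Regard these functions, for all $n$, as functions of $x_{-n},\dots,x_n$ and list them all,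 inserting zeros so that a function of $x_{-n},\dots,x_n$ occurs at a position $l\ge n$ (it is then also a function of $x_{-l},\dots,x_l$, with the same Lipschitz constant). Since $C_c(\mathbb C^{2n+1})$ is dense in $L^1$ of every probability measure on $\mathbb C^{2n+1}$, and functions of finitely many coordinates are dense in $L^1(P)$, the list has the required property.

**Step 2: the data at stage $m$.** Stage $0$: $D_0=1$, $\Lambda_0=\{1\}$, $F_0(s)=e(s)$, $\alpha_0$ irrational. At stage $m$ we have $D_m$, a finite $\Lambda_m\subset\{1\}\times\mathbb Z^{D_m-1}$, $F_m=\sum_{y\in\Lambda_m}c_ye(\langle y,\cdot\rangle)$ with $0<|c_y|\le2^{-m}$, and $\alpha_m\in\mathbb T^{D_m}$ whose coordinates together with $1$ are rationally independent. Then $R_m:s\mapsto s+\alpha_m$ is ergodic on $\mathbb T^{D_m}$. Put $x_m(y)=\langle y,\alpha_m\rangle\in\mathbb T$. For integers $k_y$, $\sum k_yx_m(y)=0$ in $\mathbb T$ if and only if $\sum k_yy=0$; in particular the $x_m(y)$ are distinct.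

**Step 3: the choices at stage $m$.** We choose, in this order:

- *A radius* $r_m\in(0,2^{-m-3}]$ so small that the closed arcs $B_m(y)$ of center $x_m(y)$ and radius $r_m$ ($y\in\Lambda_m$) satisfy (A) and (B).
 (A) They are pairwise disjoint and, if $m\ge1$ and $y=(y^-,\xi)$ with $y^-\in\Lambda_{m-1}$, $B_m(y)\subset B_{m-1}(y^-)$. This is possible because $|x_m(y)-x_{m-1}(y^-)|<r_{m-1}$ by the choice of $\beta_{m-1}$ below.
 (B) For all integers $(k_y)_{y\in\Lambda_m}$ with $|k_y|\le m$ and $\sum k_yy\ne0$: $\sum k_yz_y\ne0$ in $\mathbb T$ whenever $z_y\in B_m(y)$ for all $y$. These are finitely many open conditions, each true at the centers.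
- *Times* $M_m\ge m+1$ and $L_m$. For $1\le l\le m$ the process $Y^{(m)}=(F_m\circ R_m^j)_{j\in\mathbb Z}$ is to satisfy
$$\mathbb E\Big|\frac1{M_m}\sum_{j=0}^{M_m-1}G_l(T^jY^{(m)})-\mathbb EG_l(Y^{(m)})\Big|\le\frac1{m+1},$$
 possible by the mean ergodic theorem for $R_m$, since $T^jY^{(m)}=Y^{(m)}\circ R_m^j$. Take $L_m\ge M_m+m$, with $L_m>L_{m-1}$ if $m\ge1$.
- *The next frequencies*: $N_m,\Phi_m,\pi_m,\Lambda_{m+1},F_{m+1}$ by Lemma 5 applied to $(\Lambda_m,F_m)$ with $\eta=\eta_m$; $D_{m+1}=D_m+N_m$. The lemma applies, because inductively $\|F_m\|_{p_0}\ge1-\sum_{i<m}\eta_i>\eta_m$, by (i) and $\|F_i\circ\pi_i\|_{p_0}=\|F_i\|_{p_0}$. By (ii) the new coefficients are at most $2^{-m-1}$ in modulus.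
- *The next rotation*: $\beta_m\in\mathbb T^{N_m}$ so close to $0$ that, with $\alpha_{m+1}=(\alpha_m,\beta_m)$, $|\langle\xi,\beta_m\rangle|<r_m$ for all $(y,\xi)\in\Lambda_{m+1}$ and
$$\sup_{s,t}|F_m(s+\Phi_m(t+j\beta_m))-F_m(s+\Phi_m(t))|\le\eta_m\qquad(|j|\le L_m),$$
 possible since $F_m$ and $\Phi_m$ are Lipschitz; and such that $1$ and the coordinates of $\alpha_{m+1}$ are rationally independent. Almost every $\beta_m$ has the last property: an integer relation $k_0+\langle k,\alpha_m\rangle+\langle l,\beta_m\rangle=0$ with $l\ne0$ confines $\beta_m$ to a null set, there are countably many $(k_0,k,l)$, and a non-trivial relation with $l=0$ is excluded by the property of $\alpha_m$.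

**Step 4: putting the stages on one space.** Each $\pi_m:\mathbb T^{D_{m+1}}\to\mathbb T^{D_m}$ is continuous, onto, and maps Haar measure to Haar measure. By Kolmogorov's theorem (inverse limit) there is a probability space with random variables $\omega_m\in\mathbb T^{D_m}$, Haar distributed, with $\pi_m(\omega_{m+1})=\omega_m$ for all $m$. Let
$$X^{(m)}_j=F_m(\omega_m+j\alpha_m),\qquad j\in\mathbb Z,$$
a stationary process with the law of $Y^{(m)}$.

**Step 5: consecutive stages are close.** With $\omega_{m+1}=(s,t)$ we have $\omega_m=s+\Phi_m(t)$, so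
$$X^{(m)}_j=F_m(s+j\alpha_m+\Phi_m(t)),\qquad X^{(m+1)}_j=F_{m+1}(s+j\alpha_m,t+j\beta_m).$$
Compare both with $F_m\circ\pi_m(s+j\alpha_m,t+j\beta_m)=F_m(s+j\alpha_m+\Phi_m(t+j\beta_m))$. By Lemma 5(i) and invariance of Haar measure, its $L^{p_0}$ distance to $X_j^{(m+1)}$ is at most $\eta_m$. By the choice of $\beta_m$, its uniform distance to $X_j^{(m)}$ is at most $\eta_m$ for $|j|\le L_m$. So
$$\|X_j^{(m+1)}-X_j^{(m)}\|_{p_0}\le2\eta_m\qquad(|j|\le L_m).\tag{4}$$

**Step 6: the limit.** As $L_m\uparrow\infty$, $X_j=\lim_mX_j^{(m)}$ exists in $L^{p_0}$ for each $j$, and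
$$\|X_j-X_j^{(m)}\|_{p_0}\le\delta_m:=\sum_{i\ge m}2\eta_i\quad(|j|\le L_m),\qquad\delta_0=\varepsilon.\tag{5}$$
The process $X=(X_j)$ is stationary, since its finite-dimensional laws are weak limits of those of the stationary processes $X^{(m)}$. Let $P$ be the law of $X$ on $\mathbb C^{\mathbb Z}$, with the shift $T$, and $f(x)=x_0$. Then $f\in L^{p_0}(P)$ and $(f\circ T^n)$ has the law of $X$.

## 8. The limit is ergodic, spectrally independent and not Gaussian

**Step 1: ergodicity.** Stage $m$ was observed up to time $M_m$, and the limit imitates stage $m$ up to time $L_m>M_m$. Let $l\le m$. For $0\le j<M_m$, $G_l(T^jX)$ depends on coordinates of index at most $M_m+m\le L_m$ in absolute value, so by (5) $\mathbb E|G_l(T^jX)-G_l(T^jX^{(m)})|\le\lambda_l(2l+1)\delta_m$. Therefore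
$$\mathbb E\Big|\frac1{M_m}\sum_{j<M_m}G_l(T^jX)-\mathbb EG_l(X)\Big|\le\frac1{m+1}+2\lambda_l(2l+1)\delta_m\xrightarrow[m\to\infty]{}0.$$
Since $M_m\to\infty$, the mean ergodic theorem says that these averages converge in $L^1(P)$ to $\mathbb E_P[G_l\mid\mathcal I]$, $\mathcal I$ being the invariant $\sigma$-algebra. So $\mathbb E_P[G_l\mid\mathcal I]$ is constant for every $l$. By density of the span, $\mathbb E_P[G\mid\mathcal I]$ is constant for all $G\in L^1(P)$; with $G=1_A$, $A\in\mathcal I$, we see that $T$ is ergodic.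

**Step 2: where $\sigma_f$ lives.** Let $U_m=\bigcup_{y\in\Lambda_m}B_m(y)$, a decreasing sequence of compact sets by (A), and $K=\bigcap_mU_m$. The spectral measure of $X^{(m)}$ is $\sigma_m=\sum_{y\in\Lambda_m}|c_y|^2\delta_{x_m(y)}$. As $p_0>2$, convergence in (5) holds in $L^2$, so $\mathbb EX_j\overline{X_0}=\lim_m\hat\sigma_m(j)$ for every $j$, and $\sigma_m\to\sigma_f$ weakly. For $m'\ge m$, $\sigma_{m'}$ is carried by $U_{m'}\subset U_m$, and $U_m$ is closed, so $\sigma_f$ is carried by each $U_m$, hence by $K$. It is non-zero: $|X^{(0)}_0|=1$, and (5) with $m=0$ gives $\|f\|_2\ge1-\varepsilon$.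

**Step 3: continuity.** Mass never leaves an arc, and the mass in an arc of stage $m$ is small. Let $y\in\Lambda_m$ and let $O\supset B_m(y)$ be open and disjoint from the other arcs of stage $m$. For $m'\ge m$, $\sigma_{m'}(O)$ is the sum of $|c_{y'}|^2$ over the $y'\in\Lambda_{m'}$ that extend $y$, which is $\le|c_y|^2\le4^{-m}$ by iterating Lemma 5(ii). Hence $\sigma_f(B_m(y))\le\sigma_f(O)\le\liminf_{m'}\sigma_{m'}(O)\le4^{-m}$. Each point of $K$ lies in some $B_m(y)$ for each $m$, so $\sigma_f$ has no atoms.

**Step 4: independence of $K$.** Here the destruction of circuits pays off, one dimension at a time. Let $z_1,\dots,z_l\in K$ be distinct. For each $m$ let $y_i^{(m)}\in\Lambda_m$ be the unique element with $z_i\in B_m(y_i^{(m)})$. By (A), $B_{m+1}(y_i^{(m+1)})$ lies in the arc of the element of $\Lambda_m$ that $y_i^{(m+1)}$ extends, so by uniqueness $y_i^{(m+1)}=(y_i^{(m)},\xi_i^{(m)})$ for some $\xi_i^{(m)}$. As $r_m\to0$, the $y_i^{(m)}$ ($1\le i\le l$) are distinct for $m\ge m_0$. For such $m$ let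
$$V_m=\Big\{k\in\mathbb Q^l:\sum k_iy_i^{(m)}=0\Big\}.$$
Clearly $V_{m+1}\subset V_m$. If $V_m\ne0$, choose $0\ne k\in V_m$ with minimal support. Extended by $0$ to $\Lambda_m$, it is a circuit of $\Lambda_m$, since a non-zero relation with smaller support would lie in $V_m$. By Lemma 5(iii), $\sum k_i\xi_i^{(m)}\ne0$, so $k\notin V_{m+1}$ and $\dim V_{m+1}<\dim V_m$. As $\dim V_{m_0}\le l$, we get $V_m=0$ for $m\ge m_0+l$.

Given $0\ne k\in\mathbb Z^l$, take $m\ge\max(m_0+l,\max_i|k_i|)$. Then $\sum k_iy_i^{(m)}\ne0$, and (B), with coefficient $0$ at the other elements of $\Lambda_m$, gives $\sum k_iz_i\ne0$. This is the strong independence of Theorem A(1), and it implies independence as defined in Section 1.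

**Step 5: $f$ is not Gaussian.** A centered Gaussian modulus cannot be nearly constant. Since $|X_0^{(0)}|=1$, (5) with $m=0$ gives $\||f|-1\|_{p_0}\le\varepsilon$, which is Theorem A(3), and a fortiori $\||f|-1\|_2\le\varepsilon\le\frac14$. Also $\mathbb Ef=\lim_m\int F_m=0$, since $0\notin\Lambda_m$. Suppose $(\operatorname{Re}f,\operatorname{Im}f)$ were Gaussian, with $v=\|f\|_2$. Diagonalizing the covariance by a rotation, $|f|^2$ has the law of $v^2(\lambda\xi^2+(1-\lambda)\xi'^2)$ with $\xi,\xi'$ independent standard normal and $\lambda\in[0,1]$. The function $\lambda\mapsto\mathbb E\sqrt{\lambda\xi^2+(1-\lambda)\xi'^2}$ is concave and symmetric about $\frac12$, so its maximum is $\mathbb E\sqrt{(\xi^2+\xi'^2)/2}=\frac{\sqrt\pi}2$. Then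
$$\||f|-1\|_2^2=v^2-2\mathbb E|f|+1\ge v^2-\sqrt\pi\,v+1\ge1-\tfrac\pi4>\tfrac1{16},$$
a contradiction.

**Step 6: the space is standard.** $\mathbb C^{\mathbb Z}$ is Polish, so $(\mathbb C^{\mathbb Z},P)$ is standard. It is non-atomic: by invariance and ergodicity an atom would make $P$ carried by a finite orbit, so that $f\circ T^n=f$ a.e. for some $n\ge1$; then $\hat\sigma_f$ would be $n$-periodic and the non-zero measure $\sigma_f$ would be carried by the points $x$ with $nx=0$, hence discrete, contrary to Step 3. This proves Theorem A, and the answer to the Question is no. $\blacksquare$
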